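# Complete intersections detected by the degrees of $c$ equations

## 1. Non-degenerate varieties, scheme-theoretic equations, and the number $d$

We work over $\mathbb C$. Throughout, $X=X^n\subset\mathbb P^N$ is an irreducible smooth projective variety of dimension $n$ and codimension $c=N-n$. We write $H$ for the hyperplane class, $I_X$ for the ideal sheaf, and $N_X=N_{X/\mathbb P^N}$ for the normal bundle, so that $N_X^*=I_X/I_X^2$ has rank $c$. We put $\mathcal S=\mathbb C[x_0,\dots,x_N]$.

**Definition 1 (non-degenerate).** $X\subset\mathbb P^N$ is non-degenerate if no hyperplane contains it.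

Example: the twisted cubic $\{[a^3:a^2b:ab^2:b^3]\}\subset\mathbb P^3$ is non-degenerate, because a linear form $\sum\lambda_ix_i$ restricts to the binary cubic with coefficients $\lambda_i$. A plane conic in $\mathbb P^3$ is degenerate.

**Definition 2 (scheme-theoretic equations).** $X=V(f_1,\dots,f_m)$ scheme-theoretically if at every point of $\mathbb P^N$ the (dehomogenized) $f_i$ generate $I_X$.

By Nakayama's lemma this means: the common zero set is $X$, and the map $\bigoplus_i\mathcal O_X(-d_i)\to N_X^*$ given by the $f_i$ is surjective, where $d_i=\deg f_i$. In particular, at each $x\in X$ some $c$ of the $f_i$ have linearly independent differentials, and $m\ge c$.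

Example: $V(x_0q,\dots,x_Nq)=V(q)$ as schemes, since the $x_j$ have no common zero. So the $f_i$ need not generate the homogeneous ideal of $X$. By contrast $V(q^2)$ has the same points as $V(q)$ but is a different scheme.

**Definition 3 (complete intersection).** $X$ is a complete intersection of type $(k_1,\dots,k_c)$ if its saturated homogeneous ideal is generated by $c$ forms, of degrees $k_1,\dots,k_c$.

If $X=V(g_1,\dots,g_c)$ scheme-theoretically with exactly $c=\operatorname{codim}X$ forms, then $X$ is a complete intersection: $\mathcal S/(g_1,\dots,g_c)$ is Cohen–Macaulay of dimension $n+1\ge1$, so the irrelevant ideal is not an associated prime and $(g_1,\dots,g_c)$ is saturated. For a complete intersection, $\deg X=\prod k_j$, $N_X\cong\bigoplus\mathcal O_X(k_j)$ and $-K_X=(N+1-\sum k_j)H$. If $X$ is non-degenerate, all $k_j\ge2$.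

Example: the twisted cubic is cut out scheme-theoretically by the three $2\times2$ minors of a matrix of linear forms, but it is not a complete intersection, because $k_1k_2=3$ is impossible with $k_1,k_2\ge 2$.

**Definition 4 (the number $d$).** Let $X=V(f_1,\dots,f_m)$ scheme-theoretically, with nonzero forms ordered so that $d_1\ge d_2\ge\dots\ge d_m$. Put
$$d=\sum_{i=1}^{c}(d_i-1).$$

Only the $c$ largest degrees enter; the number $m$ of equations does not. If $X$ is non-degenerate, a nonzero linear form cannot vanish on it, so all $d_i\ge2$ and $d\ge c$. Examples: the twisted cubic with its three quadrics has $d=2$; a complete intersection of two quadrics with its two equations also has $d=2$; a smooth $V(q,g)$ with $\deg q=2$, $\deg g=3$ has $d=3$ for the equations $q,g$, and $d=4$ for the equations $g,x_0q,\dots,x_Nq$.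

## 2. The inequality $d\le\frac{n-1}2$ and its smallest instances

The following question is posed in "On (special versions of) Hartshorne Conjecture" (https://www.mat.uniroma2.it/~ricerca/geomet/workshops/russo.pdf).

**Question.** Let $X^n\subset\mathbb P^{n+c}$ be smooth, irreducible, non-degenerate, equal scheme-theoretically to $V(f_1,\dots,f_m)$ with degrees $d_1\ge\dots\ge d_m$. If $d\le\frac{n-1}2$, is $X$ a complete intersection?

In words: if the variety is large compared with the degrees of $c$ of its equations, must $c$ equations suffice? The answer is yes.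

**Theorem A.** Let $X$ be as in the question, with $d\le\frac{n-1}2$. Then $X$ is a complete intersection. If $k_1\ge\dots\ge k_c$ is its type, then $2\le k_j\le d_j$ for all $j$. In particular $-K_X=\big(n+1-\sum(k_j-1)\big)H$ with $\sum(k_j-1)\le d$.

The bound is sharp: $d=\frac n2$ does not suffice (Section 9).

Here are the first cases. Since $c\le d\le\frac{n-1}2$, for $n\le2$ only $c=0$ is possible. For $n=3,4$ we have $d\le1$, so $c=0$, or $c=1$ and $X$ is a quadric. In general $c=0$ is trivial, and for $c=1$ the variety $X$ is a hypersurface whose equation divides every $f_i$. The first case with content is $n=5$, $c=2$.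

**The case $c=2$, $n=5$.** Here $2=c\le d\le2$, so $d_1=d_2=2$ and all $f_i$ are quadrics. They are irreducible: otherwise $X$ would lie in a hyperplane. Choose two of them, $q_1,q_2$, with independent differentials at some $x\in X$. They are coprime, so $W=V(q_1,q_2)\subset\mathbb P^7$ is a complete intersection of dimension $5$ and degree $4$ containing $X$. A non-degenerate variety has degree at least $c+1$, so $3\le\deg X\le4$.

If $\deg X=3$, then $X$ is a smooth variety of minimal degree, of dimension $5$ and codimension $2$. By the del Pezzo–Bertini classification it is a smooth rational normal scroll $\mathbb P(\bigoplus_{i=1}^5\mathcal O_{\mathbb P^1}(a_i))$ with all $a_i\ge1$; its degree would be $\sum a_i\ge5$, a contradiction. (Alternatively, its Picard number would be $2$, which (BL) in Section 3 forbids.) So $\deg X=4$. Then $X$ is the only component of $W$, with multiplicity one. As $W$ is Cohen–Macaulay and generically reduced, it is reduced, and $W=X$.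

Classification by degree does not go on for long, so we need a method.

## 3. A criterion that counts all equations, and why it does not apply to $X$

A sensible first approach uses $F=\bigoplus_i\mathcal O_X(-d_i)\to N_X^*$: show that some of the summands of $F$ already map isomorphically onto $N_X^*$. This works if the total number of equations is small. The topological input is the following theorem.

**(BL) Barth–Larsen.** For $X^n\subset\mathbb P^N$ smooth irreducible, $H^i(\mathbb P^N,\mathbb Z)\to H^i(X,\mathbb Z)$ is an isomorphism for $i\le2n-N$, and $\pi_1(X)=1$ if $2n-N\ge1$.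

Note $2n-N=n-c$. If $n-c\ge2$, then $H^1(X,\mathbb Z)=0$, so $H^1(\mathcal O_X)=0$ and $\operatorname{Pic}X$ injects into $H^2(X,\mathbb Z)=\mathbb ZH$; hence $\operatorname{Pic}X=\mathbb ZH$. If $n-c\ge4$, then $H^4(X,\mathbb Q)=\mathbb QH^2$.

The first lemma says when a quotient of a sum of line bundles is a partial sum of them.

**Lemma 1.** Let $Y\subset\mathbb P^r$ be smooth irreducible of dimension $p$, with hyperplane class $h$. Let $a_1\ge\dots\ge a_s\ge1$ with $s\le p$, and let $F=\bigoplus_{i=1}^s\mathcal O_Y(-a_i)\to Q$ be a surjection onto a vector bundle of rank $e$ such that $c(Q)=\prod_{i\in I}(1-a_ih)$ in $H^*(Y,\mathbb Q)$ for some $I\subset\{1,\dots,s\}$ with $|I|=e$. Then, after an automorphism of $F$ given by a matrix of forms on $\mathbb P^r$, there is $J$ with $|J|=e$ such that $F_J=\bigoplus_{j\in J}\mathcal O_Y(-a_j)\to Q$ is an isomorphism.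

*Proof.* We use induction on $s$. If $e=0$, take $J=\emptyset$. Let $e\ge1$, let $K=\ker(F\to Q)$, a bundle of rank $k=s-e$, and put $B=a_1$. Write $F=\mathcal O(-B)\oplus F'$ with $F'=\bigoplus_{i\ge2}\mathcal O(-a_i)$.

**Case 1: $a_i<B$ for all $i\in I$.** The purpose is to show that the first summand is superfluous. Let $u:K\to\mathcal O_Y(-B)$ be the first coordinate. We claim that $u$ is surjective. Suppose not. (Here $k\ge1$: if $k=0$, then $I=\{1,\dots,s\}$ contains $1$, against the case assumption.) The zero locus of $u\in H^0(K^*(-B))$ is nonempty, so it has a component $Z$, taken reduced, of dimension $\ge p-k\ge s-k=e$. On $Z$ we have $u=0$, so $K|_Z\subset F'|_Z$; since $K|_Z$ is a subbundle of $F|_Z$, it is a subbundle of $F'|_Z$. So $Q'=F'|_Z/K|_Z$ is a bundle of rank $(s-1)-k=e-1$, and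
$$0\to Q'\to Q|_Z\to\mathcal O_Z(-B)\to0$$
is exact. Hence $c(Q')=\prod_{I}(1-a_ih)\cdot\sum_{m\ge 0}B^mh^m$. With $\sigma_j$ the elementary symmetric functions of the $a_i$, $i\in I$, its degree $e$ part is $\sum_j(-1)^j\sigma_jB^{e-j}h^e=\prod_I(B-a_i)\,h^e$. The number $\prod_I(B-a_i)$ is positive, and $h^e\ne0$ on $Z$ since $\int_Zh^{\dim Z}>0$ and $\dim Z\ge e$. So $c_e(Q')\ne0$, impossible for a bundle of rank $e-1$. Thus $u$ is surjective. A local section of $Q$ lifts to $F$, and subtracting a local section of $K$ with the same first coordinate gives a lift to $F'$. So $F'\to Q$ is surjective; also $I\subset\{2,\dots,s\}$, and the induction hypothesis applies.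

**Case 2: $B=a_{i_0}$ for some $i_0\in I$.** The purpose is to split off $\mathcal O(-B)$ from $Q$. Since $B\ge a_i$ for all $i$, the bundle $Q(B)$ is generated by the image $W$ of $\bigoplus_iH^0(\mathbb P^r,\mathcal O(B-a_i))$. Moreover $c_e(Q(B))=\sum_jc_j(Q)(Bh)^{e-j}=\prod_I(B-a_i)h^e=0$. The zero scheme of a general $w\in W$ is empty or of pure codimension $e$ (note $e\le s\le p$). In the latter case it represents $c_e(Q(B))$ by a nonzero effective cycle, which has positive degree; this is impossible. So for a general $(w_1,\dots,w_s)\in\bigoplus_iH^0(\mathbb P^r,\mathcal O(B-a_i))$ the image in $Q(B)$ is nowhere zero, and $w_1\in\mathbb C$ is a nonzero constant. Replace the first basis vector of $F$ by $(w_i)$; this is an automorphism since $w_1\ne0$. Now the first summand maps isomorphically to a subbundle $\mathcal O(-B)\subset Q$. Put $Q_1=Q/\mathcal O(-B)$. It has rank $e-1$, it is a quotient of $F'$, and $c(Q_1)=\prod_I(1-a_ih)/(1-Bh)$. This is the product over $I\setminus\{1\}$ if $1\in I$, and over $I\setminus\{i_0\}$ otherwise; in both cases the index set lies in $\{2,\dots,s\}$.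 By induction, after an automorphism of $F'$, $F_{J'}\cong Q_1$ for some $J'\subset\{2,\dots,s\}$. Then $\mathcal O(-B)\oplus F_{J'}\to Q$ is an isomorphism by the five lemma, and $J=\{1\}\cup J'$. $\square$

A small instance: let $Y=V(g)$ be a smooth quadric with equations $f_1=\lambda g$, $f_2=g$, where $\lambda$ is a linear form. Then $Q=\mathcal O_Y(-2)$, $I=\{2\}$, $B=3$. Here $K=\{(a,b):\lambda a+b=0\}$ projects isomorphically to $\mathcal O(-3)$, and Case 1 discards $f_1$.

**Proposition 2 (a form of Faltings' criterion).** Let $Y\subset\mathbb P^r$ be smooth, irreducible, nonempty, and scheme-theoretically the zero locus of $s\le r/2$ forms $f_i$ of degrees $a_i\ge1$ (some may be $0$). Then $Y$ is a complete intersection.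

*Proof.* **Step 1 (the Chern classes of $Q$ factor).** The purpose is to meet the hypothesis of Lemma 1. Order the degrees decreasingly. Let $p=\dim Y$. Then $p\ge r-s\ge r/2\ge s$. Put $e=r-p$ and $Q=I_Y/I_Y^2$, and let $F=\bigoplus\mathcal O_Y(-a_i)\to Q$ be the surjection given by the $f_i$, with kernel $K$ of rank $k=s-e$. Since $2k=2s-2e\le r-2e=2p-r$, (BL) gives $c_j(K)\in\mathbb Qh^j$ for $j\le k$. So $c(K)$ is a polynomial in $h$, and so is $c(Q)=c(F)/c(K)$. As $h^j\ne0$ for $j\le p$ and $c_j(Q)=0$ for $j>e$, there are polynomials $P_K,P_Q$ of degrees $\le k$ and $\le e$, with constant term $1$, such that $P_KP_Q=\prod(1-a_ih)$ modulo $h^{p+1}$. Both sides have degree at most $s=k+e\le p$, so this is an identity of polynomials. The right side has degree exactly $s$, so $\deg P_Q=e$. By unique factorization in $\mathbb Q[h]$, and since the constant terms are $1$, $P_Q=\prod_I(1-a_ih)$ with $|I|=e$.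

**Step 2 (from the conormal bundle to $Y$).** The purpose is to turn the $e$ summands of Lemma 1 into $e$ equations. Lemma 1 gives $e$ forms $g_j$ in the ideal generated by the $f_i$ which generate $I_Y/I_Y^2$. By Nakayama they generate $I_Y$ at each point of $Y$, so $Y$ is open and closed in the scheme $V(g_1,\dots,g_e)$. Any component of $V(g_j)$ other than $Y$ would have dimension $\ge r-e=p\ge r/2$, so it would meet $Y$: a contradiction. Hence $Y=V(g_1,\dots,g_e)$. $\square$

Can we apply Proposition 2 to $X\subset\mathbb P^N$ itself? It needs $m\le N/2$, and the hypothesis $d\le\frac{n-1}2$ does not bound $m$. For example, let $X=V(q,g)$ be a general (hence smooth) complete intersection of a quadric and a cubic, with the equations $g,x_0q,\dots,x_Nq$. Then $d=4$, so the hypothesis of Theorem A holds for $n\ge9$, while $m=N+2$. With this presentation the proof of Proposition 2 breaks at a definite place: $K$ has rank $k=m-c=N$, so (BL) would be needed up to degree $2N>2n-N$, and the bound $\dim Z\ge p-k=n-N<0$ in Lemma 1 is void. Nor can we simply keep $c$ equations with independent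 differentials at one point $x$: they cut out $X$ near $x$, but elsewhere nothing prevents further components.

What those $c$ equations do describe completely is the set of lines in $X$ through $x$. Inside $\mathbb P(T_xX)=\mathbb P^{n-1}$ this set is defined by at most $d$ forms, whatever $m$ is, and $d\le\frac{n-1}2$ is exactly the hypothesis of Proposition 2 for $r=n-1$. So the plan is to apply Proposition 2 to the lines through a general point, and then to recover $X$ from them.

## 4. The scheme $Y_x$ of lines through a general point

**Definition 5 (free line).** A line $\ell\subset X$ is free if $T_X|_\ell$ is globally generated.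

Examples: for a ruling of a quadric surface, $T_X|_\ell=\mathcal O(2)\oplus\mathcal O$, so $\ell$ is free. On a smooth cubic surface $N_{\ell/X}=\mathcal O(-1)$, so none of the $27$ lines is free; but a general point lies on none of them. The latter is the general pattern.

**Lemma 3.** There is a dense open $U\subset X$ such that every line $\ell\subset X$ meeting $U$ is free.

*Proof.* The purpose is to exclude bad lines by generic smoothness. Stratify the (reduced, finite type) Hilbert scheme of lines in $X$ into finitely many smooth irreducible locally closed $V_i$, with universal families $C_i\to V_i$ and $ev_i:C_i\to X$. The $C_i$ are $\mathbb P^1$-bundles over smooth varieties, hence smooth. By generic smoothness there are dense open $U_i\subset X$ such that $ev_i^{-1}(U_i)\to U_i$ is smooth (possibly with empty source). Let $U=\bigcap U_i$. Let $\ell\in V_i$ meet $U$ at $y$. Then $T_{(\ell,y)}C_i\to T_yX\to N_{\ell/X}\otimes\mathbb C(y)$ is onto. It kills the tangent line of the fibre $\ell$ of $C_i\to V_i$, so it factors as $T_{V_i,\ell}\to H^0(N_{\ell/X})\to N_{\ell/X}\otimes\mathbb C(y)$,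 and this is onto. So $N_{\ell/X}$ is generated by its sections at $y$, all its summands have degree $\ge0$, and $N_{\ell/X}$ is globally generated. Since $H^1(T_\ell)=H^1(\mathcal O(2))=0$, sections lift, and $T_X|_\ell$ is globally generated. $\square$

**Definition 6 (the scheme $Y_x$).** Let $x\in X$, and let $F_1,\dots,F_c$ be hypersurfaces of degrees $D_i\ge2$ containing $X$ whose differentials at $x$ are independent. In affine coordinates centred at $x$ write $F_i=\sum_{k=1}^{D_i}F_i^{(k)}$ with $F_i^{(k)}$ homogeneous of degree $k$, and $F_i^{(k)}=0$ for $k>D_i$. Put $T=T_xX=\bigcap_i\ker F_i^{(1)}\subset\mathbb C^N$ and let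
$$Y_x=\{[v]\in\mathbb P(T)=\mathbb P^{n-1}:\ F_i^{(k)}(v)=0,\ 1\le i\le c,\ 2\le k\le D_i\},$$
as a scheme, and $s=\sum_{i=1}^c(D_i-1)$. So $Y_x$ is defined by $s$ forms.

Example (quadric surface): $F=y_1-y_2y_3$ at the origin. Then $T=\{y_1=0\}$ and $Y_x=\{y_2y_3=0\}\subset\mathbb P^1$ is two points, the two rulings through $x$.

Example (the Grassmannian $\mathbb G(1,4)\subset\mathbb P^9$, $n=6$, $c=3$): near a point, affine coordinates are the entries $a_{ij}$ of a $2\times3$ matrix and three further coordinates $m_{jk}$, and three of the Plücker quadrics are $m_{jk}-(a_{1j}a_{2k}-a_{1k}a_{2j})$. So $T=\{m=0\}$, and $Y_x\subset\mathbb P^5$ is defined by the three $2\times2$ minors: it is $\mathbb P^1\times\mathbb P^2$, of codimension $2$ and degree $3$, with $s=3$. It lies in no hyperplane, so it is not a complete intersection (two forms of degree $\ge2$ give degree $\ge4$). Here $s=3>\frac52=\frac r2$, so Proposition 2 just fails to apply.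

Let now $n-c\ge2$, $x\in U$, $F_i$ as in Definition 6, and $Y=Y_x\ne\emptyset$. For $v\in T\setminus0$ let $\ell_v$ be the line through $x$ with direction $v$, parametrized by $t\mapsto x+tv$; let $p_0$ be the point $t=0$ and $p_\infty$ the point at infinity.

**Lemma 4.**
(a) $[v]\in Y\iff\ell_v\subset X$.
(b) Let $p=-K_X\cdot\ell-2$, which is independent of the line $\ell$ since $\operatorname{Pic}X=\mathbb ZH$. For $[v]\in Y$, $T_X|_{\ell_v}\cong\mathcal O(2)\oplus\mathcal O(1)^p\oplus\mathcal O^{n-1-p}$.
(c) For $[v]\in Y$,
$$\{w\in T:\ d_vF_i^{(k)}(w)=0\ \ \forall i,\ k\ge2\}=\{w\in\mathbb C^N:\ w\in T_yX\ \ \forall y\in\ell_v\setminus p_\infty\}.$$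
This space, called $\hat T_v$, has dimension $p+1$.
(d) $Y$ is smooth of pure dimension $p$, with affine tangent space $\hat T_v$ at $[v]$.

*Proof.* Near $x$, $V(F_1,\dots,F_c)$ is smooth of dimension $n$ and contains $X$, so it equals $X$ there.

**Step (a).** We identify the points of $Y$. If $v\in T$ and $F_i^{(k)}(v)=0$ for all $i$ and $k\ge2$, then $F_i|_{\ell_v}\equiv0$ for all $i$, so $\ell_v\subset X$ near $x$, hence $\ell_v\subset X$. Conversely, if $\ell_v\subset X$, then $F_i(tv)=\sum_kt^kF_i^{(k)}(v)\equiv0$.

**Step (b).** We find the splitting type of $T_X$ on $\ell=\ell_v$. By Lemma 3, $N_{\ell/X}$ is globally generated, and it is a subsheaf of $N_{\ell/\mathbb P^N}=\mathcal O(1)^{N-1}$, so its summands have degree $0$ or $1$. The number of $\mathcal O(1)$'s is $\deg N_{\ell/X}=-K_X\cdot\ell-2=p$. The extension of $N_{\ell/X}$ by $T_\ell=\mathcal O(2)$ splits, because $H^1(\mathcal O(2-a))=0$ for $a\le1$. The same argument applies to every line meeting $U$.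

**Step (c).** We compare differentials at $[v]$ with vector fields along $\ell_v$. By homogeneity $d_{tv}F_i(w)=\sum_{k\ge1}t^{k-1}d_vF_i^{(k)}(w)$. All coefficients vanish (the case $k=1$ says $w\in T$) iff $w\in T_{x+tv}X$ for $t$ near $0$. The constant field $w$ induces a section of $N_X$ on $\ell_v\setminus p_\infty$, which vanishes near $t=0$ iff it vanishes everywhere. This proves the equality.

For the dimension: $T_{\mathbb P^N}|_\ell(-p_\infty)=\mathcal O(1)\oplus\mathcal O^{N-1}$ has exactly $N+1$ independent sections. The constant fields $w$ are such sections: with $x_0=0$ the hyperplane at infinity, such a field is $x_0\partial_w$. So is the field $tv$, which is $t\partial_t$ on $\ell$ and vanishes at $0$ and $\infty$. These are $N+1$ independent sections, hence all of them. By (b), $T_X|_\ell(-p_\infty)=\mathcal O(1)\oplus\mathcal O^p\oplus\mathcal O(-1)^{n-1-p}$, so $h^0=p+2$. A section $w+\lambda tv$ lies in $T_X$ iff $w$ does, since $tv$ is tangent to $\ell\subset X$. So the constant fields lying in $T_X$ form a space of dimension $p+1$; it is $\hat T_v$.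

**Step (d).** We show that the tangent dimension is attained. The affine Zariski tangent space of $Y$ at $[v]$ is the left side in (c), so the Zariski tangent space has dimension $p$. The Hilbert scheme of lines in $X$ through $x$ is, at $[\ell_v]$, smooth of dimension $h^0(N_{\ell/X}(-1))=p$, because $N_{\ell/X}(-1)=\mathcal O^p\oplus\mathcal O(-1)^{n-1-p}$ has $h^1=0$. It maps injectively to $Y$, so $\dim_{[v]}Y\ge p$. Hence $Y$ is smooth of dimension $p$ at $[v]$. $\square$

Put $e=n-1-p=\operatorname{codim}(Y,\mathbb P^{n-1})$. Since $-K_X=(p+2)H$ with $p\ge0$, $X$ is Fano. Kodaira vanishing applies to $\mathcal O_X(t)$ for $t<0$, and also for $t\ge0$, since then $\mathcal O_X(t)=K_X+(t+p+2)H$. As $n\ge2$,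
$$H^1(X,\mathcal O_X(t))=0\quad\text{for all }t\in\mathbb Z.\tag{1}$$

## 5. From $Y_x$ to $X$: Theorem B, and the deduction of Theorem A

**Theorem B.** Let $X^n\subset\mathbb P^{n+c}$ be smooth, irreducible, non-degenerate, with $c\ge1$ and $n-c\ge4$. Suppose that for $x$ in a dense open subset there are $F_1,\dots,F_c$ as in Definition 6 (possibly depending on $x$) such that $Y_x\subset\mathbb P^{n-1}$ is a complete intersection of dimension $p\ge1$, and either

(i) $s\le p$, or

(ii) $s-c\le p$ and $Y_x$ lies in no hyperplane.

Then $N_X$ is a direct sum of line bundles and $X$ is a complete intersection.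

Sections 6–8 prove Theorem B. Here is how it gives Theorem A.

**Step 1 (reduction to $n-c\ge4$).** The purpose is to isolate the cases not covered by Theorem B. The cases $c\le1$ were settled in Section 2. Let $c\ge2$. Since $d\ge c$, $n\ge2d+1\ge2c+1$, so $n-c\ge c+1$. Hence $n-c\ge4$ unless $c=2$, $n=5$, and that case was settled in Section 2.

**Step 2 (the hypotheses of Theorem B hold).** Let $n-c\ge4$ and $x\in U$. Some $c$ of the $f_i$, call them $F_1,\dots,F_c$, have independent differentials at $x$. Their degrees are at least $2$, and $s=\sum(D_i-1)\le d$, because $d$ uses the $c$ largest degrees. So $Y_x\subset\mathbb P^{n-1}$ is defined by $s\le d\le\frac{n-1}2$ forms; it is nonempty and its components have dimension $\ge n-1-d\ge\frac{n-1}2$. By Lemma 4 it is a smooth scheme of pure dimension $p\ge\frac{n-1}2\ge d\ge s$, and $p\ge1$. It is irreducible: two components would meet, since $2p\ge n-1$, and this contradicts smoothness. By Proposition 2 with $r=n-1$, $Y_x$ is a complete intersection. So Theorem B(i) applies and $X$ is a complete intersection.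

**Step 3 (the type).** The purpose is to bound the $k_j$. Let $k_1\ge\dots\ge k_c$ be the type, so $N_X^*=\bigoplus\mathcal O_X(-k_j)$, and $k_j\ge2$ by non-degeneracy. The $f_i$ generate $N_X^*$. Suppose $k_j>d_j$ for some $j$. For $i\ge j$ and $i'\le j$ we have $d_i\le d_j<k_j\le k_{i'}$, so $f_i$ maps to $H^0(\mathcal O_X(d_i-k_{i'}))=0$. So the rank-$j$ quotient $\bigoplus_{i'\le j}\mathcal O_X(-k_{i'})$ would be generated by the images of the $j-1$ elements $f_1,\dots,f_{j-1}$, a contradiction. Hence $k_j\le d_j$, $\sum(k_j-1)\le d$, and $-K_X=(N+1-\sum k_j)H=(n+1-\sum(k_j-1))H$. $\blacksquare$ (Theorem A, granting Theorem B)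

## 6. The normal bundle along the lines through $x$

From now on assume the hypotheses of Theorem B, and let $x\in U$ lie in the given dense open subset, $Y=Y_x$. The goal of this section is to compute $ch_2(N_X)$ from the splitting of $N_X$ on lines through $x$. Constancy of the splitting type alone is not enough. For $T_{\mathbb P^n}$, $n\ge2$, every line gives the type $(2,1,\dots,1)$, but $ch_2(T_{\mathbb P^n})=\frac{n+1}2h^2$, whereas $\frac12(2^2+(n-1))h^2=\frac{n+3}2h^2$. The reason is that the $\mathcal O(2)$-part at $x$ is the direction $\mathbb Cv$ of the line, which moves with $v$. We shall show that for $N_X$ the corresponding subspaces of the fibre at $x$ do not move.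

By Lemma 4, $Y$ is smooth; as a complete intersection of positive dimension it is connected, hence irreducible. Let $G_1,\dots,G_e$ generate its ideal, $\delta_\alpha=\deg G_\alpha$, and write
$$F_i^{(k)}|_T=\sum_\alpha A^{i,k}_\alpha G_\alpha\qquad(2\le k\le D_i),$$
with $A^{i,k}_\alpha$ a form of degree $k-\delta_\alpha$ (zero if $k<\delta_\alpha$); for $k>D_i$ put $A^{i,k}_\alpha=0$. For $[v]\in Y$ the $d_vG_\alpha$ are independent on $T$, and since $G_\alpha(v)=0$,
$$d_vF_i^{(k)}|_T=\sum_\alpha A^{i,k}_\alpha(v)\,d_vG_\alpha.\tag{2}$$
By Lemma 4(c) the $d_vF_i^{(k)}|_T$ span a space of dimension $n-(p+1)=e$. So the matrix $(A^{i,k}_\alpha(v))$, with rows $(i,k)$ and columns $\alpha$, has rank $e$ at every $[v]\in Y$.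

The next lemma compares the degree filtrations of the two systems of equations.

**Lemma 5.** For every $[v]\in Y$ and $m\ge1$,
$$\operatorname{span}\{d_vF_i^{(k)}|_T:\ i,\ 2\le k\le m\}=\operatorname{span}\{d_vG_\alpha:\ \delta_\alpha\le m\}.$$

*Proof.* The inclusion "$\subset$" is (2), since $A^{i,k}_\alpha=0$ for $\delta_\alpha>k$.

**Step 1 (the constant blocks have full column rank).** The purpose is to find, at each degree $\delta$, enough leading terms of degree $\delta$. Consider the constant matrix $(A^{i,\delta}_\alpha)$, with rows the $i$ with $D_i\ge\delta$ and columns the $\alpha$ with $\delta_\alpha=\delta$ (no rows if $\delta=1$, as $k\ge2$). Suppose it does not have full column rank. After a linear change of the $G_\alpha$ with $\delta_\alpha=\delta$, which preserves all ranks, there is $\alpha_0$ with $\delta_{\alpha_0}=\delta$ and $A^{i,\delta}_{\alpha_0}=0$ for all $i$. Then $A^{i,k}_{\alpha_0}$ can be nonzero only for $k>\delta$, and these are forms of positive degree $k-\delta$. How many are there? In case (i), at most $s\le p$, as $s$ is the number of all pairs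 $(i,k)$ with $2\le k\le D_i$. In case (ii), $\delta\ge2$, since $Y$ lies in no hyperplane, so there are at most $\sum_i\max(D_i-\delta,0)\le\sum_i(D_i-2)=s-c\le p$. At most $p=\dim Y$ forms of positive degree have a common zero on $Y$. There the whole column $\alpha_0$ vanishes, contradicting rank $e$.

**Step 2 (block triangularity).** The purpose is to pass from the blocks to the whole matrix. Take the rows $(i,k)$ with $k\le m$ and the columns with $\delta_\alpha\le m$. The block with row degree $k$ and column degree $\delta$ is $0$ for $k<\delta$, and the blocks $k=\delta$ are the constant matrices of Step 1. If a column vector is killed by the matrix, the rows of the smallest $\delta$ show that its entries of that degree vanish, then those of the next degree, and so on. So the matrix has full column rank at every $v$, its rows span all row vectors, and by (2) every $d_vG_\alpha$ with $\delta_\alpha\le m$ is a combination of the $d_vF_i^{(k)}|_T$ with $k\le m$. $\square$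

For $[v]\in Y$, $N_X|_{\ell_v}$ is a quotient of $T_{\mathbb P^N}|_{\ell_v}=\mathcal O(2)\oplus\mathcal O(1)^{N-1}$, so $N_X|_{\ell_v}=\bigoplus_{j=1}^c\mathcal O(b_j)$ with $b_j\ge1$.

**Definition 7 (the subspaces $S_{k,v}$).** Let $S_{k,v}\subset N_{X,x}$ (the fibre at $x$) be the image of evaluation at $x$ on $H^0(\ell_v,N_X(-kp_\infty))$.

It is the fibre at $x$ of $\bigoplus_{b_j\ge k}\mathcal O(b_j)$, of dimension $\#\{j:b_j\ge k\}$. For instance, let $X=V(F_1,F_2)$ with $F_1$ a quadric and $F_2$ a cubic. Then $N_X|_{\ell_v}=\mathcal O(2)\oplus\mathcal O(3)$, and $S_{3,v}$ is the line $\{dF_1=0\}\subset N_{X,x}$, the same for every $v$.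

**Lemma 6.** $S_{k,v}$ does not depend on $[v]\in Y$. In particular the splitting type $(b_j)$ is the same for all lines in $X$ through $x$.

*Proof.* As $b_j\ge1$, $S_{1,v}=N_{X,x}$. Let $k\ge2$.

**Step 1 (sections of $N_X$ come from constant fields).** The purpose is to make $S_{k,v}$ computable. For $w\in T$ the constant field $w\in H^0(T_{\mathbb P^N}|_{\ell_v}(-p_\infty))$ induces a section $s_w$ of $N_X|_{\ell_v}(-p_\infty)$, which vanishes at $p_0$ as $w\in T_xX$. We get a map $T\to H^0(N_X|_{\ell_v}(-p_0-p_\infty))$, with kernel $\hat T_v$ by Lemma 4(c). Now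
$$h^0(N_X|_{\ell_v}(-2))=\sum(b_j-1)=\deg N_X|_{\ell_v}-c=(N+1)-(p+2)-c=e=\dim T/\hat T_v,$$
so the map is surjective.

**Step 2 (a formula for $S_{k,v}$).** Trivialize $N_X$ along $\ell_v$ near $p_0$ by $(dF_1,\dots,dF_c)$; there $s_w=\big(\sum_{k'\ge2}t^{k'-1}d_vF_i^{(k')}(w)\big)_i$. Multiplication by $t^{k-1}$, which has a zero of order $k-1$ at $p_0$ and a pole of order $k-1$ at $p_\infty$, identifies $H^0(N_X|_{\ell_v}(-kp_\infty))$ with $H^0(N_X|_{\ell_v}(-(k-1)p_0-p_\infty))\subset H^0(N_X|_{\ell_v}(-p_0-p_\infty))$. By Step 1 the elements of the latter are the $s_w$. Those vanishing to order $\ge k-1$ at $p_0$ are the ones whose coefficients with $k'\le k-1$ vanish, and the value at $x$ of the corresponding section of $N_X(-kp_\infty)$ is the coefficient of $t^{k-1}$. Hence, in $N_{X,x}\cong\mathbb C^c$,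
$$S_{k,v}=\{(d_vF_i^{(k)}(w))_i:\ w\in T,\ d_vF_i^{(k')}(w)=0\ \ \forall i,\ 2\le k'\le k-1\}.$$

**Step 3 (the annihilator is independent of $v$).** A vector $a\in(\mathbb C^c)^*$ annihilates $S_{k,v}$ iff $\sum_ia_id_vF_i^{(k)}|_T$ vanishes on the common kernel of the $d_vF_i^{(k')}|_T$, $2\le k'<k$, that is, iff it lies in their span. By Lemma 5 with $m=k-1$ this span is $\operatorname{span}\{d_vG_\alpha:\delta_\alpha<k\}$. By (2), $\sum_ia_id_vF_i^{(k)}|_T=\sum_\alpha\big(\sum_ia_iA^{i,k}_\alpha(v)\big)d_vG_\alpha$, where only $\delta_\alpha\le k$ occur. As the $d_vG_\alpha$ are independent, the condition is $\sum_ia_iA^{i,k}_\alpha=0$ for all $\alpha$ with $\delta_\alpha=k$. These $A^{i,k}_\alpha$ are constants, so the condition does not involve $v$. $\square$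

**Lemma 7.** $c_1(N_X)=\big(\sum b_j\big)H$ and $ch_2(N_X)=\frac12\big(\sum_jb_j^2\big)H^2$ in $H^*(X,\mathbb Q)$.

*Proof.* The first formula holds since $\operatorname{Pic}X=\mathbb ZH$ and $H\cdot\ell=1$.

**Step 1 (a filtration over the cone of lines).** The purpose is to compute $ch(N_X)$ after pulling back to the family of lines through $x$. Let $\tilde C=\{([v],y):y\in\ell_v\}\subset Y\times X$, with its $\mathbb P^1$-bundle $\pi:\tilde C\to Y$ and $ev:\tilde C\to X$. Put $\Sigma_0=Y\times\{x\}$, $h=ev^*H$, $M=ev^*N_X$. By Lemma 6 the splitting type of $M$ on the fibres of $\pi$ is constant. So $\pi_*(M(-kh))$ is locally free and compatible with base change (Grauert). The map $\pi^*\pi_*(M(-kh))\otimes\mathcal O(kh)\to M$ has constant rank $\#\{j:b_j\ge k\}$ at all points, so its image is a subbundle $M_k$, restricting to $\bigoplus_{b_j\ge k}\mathcal O(b_j)$ on fibres. We get $M=M_1\supset M_2\supset\cdots$. The bundle $(M_k/M_{k+1})(-kh)$ is trivial on fibres, hence isomorphic to $\pi^*B_k$ with $\operatorname{rk}B_k=\#\{j:b_j=k\}$.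

**Step 2 (the $B_k$ are trivial).** On $\Sigma_0\cong Y$ the bundle $\mathcal O(h)$ is trivial and $M|_{\Sigma_0}=N_{X,x}\otimes\mathcal O_Y$. The subbundle $M_k|_{\Sigma_0}$ has fibres $S_{k,v}$, so by Lemma 6 it is a constant subbundle. Restricting to $\Sigma_0$, we see that $B_k\cong(M_k/M_{k+1})|_{\Sigma_0}$ is trivial. Thus $ch(M)=\sum_k\operatorname{rk}(B_k)e^{kh}=\sum_je^{b_jh}$ and $ch_2(M)=\frac12\sum b_j^2h^2$.

**Step 3 (back to $X$).** By (BL) and $n-c\ge4$, $ch_2(N_X)=\tau H^2$ for some $\tau\in\mathbb Q$. So $\tau h^2=\frac12\sum b_j^2h^2$ in $H^4(\tilde C,\mathbb Q)$. Since $ev$ is injective off $\Sigma_0$ (two lines through $x$ meet only at $x$), it is generically finite onto its image, so $\int_{\tilde C}h^{p+1}>0$. As $p+1\ge2$, $h^2\ne0$, and $\tau=\frac12\sum b_j^2$. $\square$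

## 7. Slope stability and the splitting of $N_X$

We recall what is needed about sheaves on $X$. For a torsion-free sheaf $E$ of rank $r$ write $c_1(E)=r\nu H$; as $\operatorname{Pic}X=\mathbb ZH$, comparing slopes with respect to $H$ means comparing the numbers $\nu$.

**Definition 8 (stability).** $E$ is $\mu$-stable (slope-semistable) if every subsheaf of rank strictly between $0$ and $r$ has slope $<$ (resp. $\le$) the slope of $E$.

Examples: $\mathcal O\oplus\mathcal O$ is semistable, not stable; $\mathcal O\oplus\mathcal O(1)$ is not semistable, and its Harder–Narasimhan filtration is $0\subset\mathcal O(1)\subset\mathcal O\oplus\mathcal O(1)$, with slopes decreasing. An ideal sheaf is $\mu$-stable, having rank $1$.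

**Definition 9 (reflexive).** $E$ is reflexive if $E\to E^{**}$ is an isomorphism.

Example: if $Z\subset X$ is nonempty of codimension $\ge2$, then $I_Z$ is torsion-free but $I_Z^{**}=\mathcal O_X\ne I_Z$. Standard facts on a smooth variety: a torsion-free sheaf is locally free outside codimension $\ge2$; $E^{**}/E$ is supported in codimension $\ge2$; the kernel of a map from a locally free to a torsion-free sheaf is reflexive; reflexive sheaves of rank $1$ are line bundles; reflexive sheaves on surfaces are locally free. Three theorems are used.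

**(Bog)** Bogomolov's inequality for torsion-free slope-semistable sheaves (Huybrechts–Lehn, Thm 7.3.1): $\big(2rc_2-(r-1)c_1^2\big)H^{n-2}\ge0$, that is, $ch_2(E)\cdot H^{n-2}\le\frac{c_1(E)^2H^{n-2}}{2r}$.

For instance $ch_2(I_Z)H^{n-2}=-\deg Z<0$ if $Z$ has pure codimension $2$: the inequality is strict, which is how it detects codimension-$2$ defects.

**(MR)** The Mehta–Ramanathan restriction theorem for $\mu$-stable sheaves (Huybrechts–Lehn, Thm 7.2.8): for $a\gg0$ the restriction to a general smooth member of $|aH|$ is $\mu$-stable.

**(Don)** Donaldson–Uhlenbeck–Yau with Kobayashi–Lübke: on a smooth projective surface, a $\mu$-stable bundle with $c_1=0$, $c_2=0$ in rational cohomology comes from an irreducible unitary representation of $\pi_1$.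

Take a filtration $0=\mathcal N_0\subset\mathcal N_1\subset\dots\subset\mathcal N_l=N_X$ (Harder–Narasimhan refined by Jordan–Hölder) with $Q_i=\mathcal N_i/\mathcal N_{i-1}$ torsion-free, $\mu$-stable, of rank $r_i$, $c_1(Q_i)=r_i\nu_iH$, $\nu_1\ge\dots\ge\nu_l$. All $N_X/\mathcal N_i$ are torsion-free, as successive extensions of torsion-free sheaves. Let $B\subset X$ be the closed set, of codimension $\ge2$, where some $N_X/\mathcal N_i$ is not locally free.

**Lemma 8.** For general $x\in U$ some line through $x$ in $X$ avoids $B$.

*Proof.* This lets us restrict the filtration to a line as a filtration by subbundles. The set of $x\in U$ with the property is constructible, being the image of an open part of the universal family of lines. So if the statement fails, there is a dense open subset of $U\setminus B$, which we shrink so that the hypotheses of Theorem B hold on it, such that for all its points $x$ every line in $X$ through $x$ meets $B$, at a point different from $x$. For such $x$, $\{b\in B:\overline{xb}\subset X\}$ surjects onto $Y_x$, so it has dimension $\ge p$. Hence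 $\{(x,b)\in U\times B:\ x\ne b,\ \overline{xb}\subset X\}$ has dimension $\ge n+p$. On the other hand fix $b\in B$. Lines in $X$ through $b$ meeting $U$ are free, so by the argument of Lemma 4(b) they have $h^0(N_{\ell/X}(-1))=p$; they form a family of dimension $\le p$ and cover a set of dimension $\le p+1$. So the dimension is $\le(n-2)+(p+1)=n+p-1$, a contradiction. $\square$

**Proposition 9.** $N_X\cong\bigoplus_{j=1}^c\mathcal O_X(k_j)$ with $k_j\ge1$.

*Proof.* Fix $x$ as in Lemma 8 that also satisfies the hypotheses of Theorem B, use Section 6 for it, and order $b_1\ge\dots\ge b_c$. Let $\ell\ni x$ be a line in $X$ avoiding $B$.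

**Step 1 (majorization on $\ell$).** The purpose is to compare the slopes $\nu_i$ with the $b_j$. Put $\rho_i=r_1+\dots+r_i$. Since $N_X/\mathcal N_i$ is locally free along $\ell$, $\mathcal N_i|_\ell$ is a subbundle of $\bigoplus\mathcal O(b_j)$ of rank $\rho_i$ and degree $\sum_{i'\le i}r_{i'}\nu_{i'}$. Its determinant maps nontrivially to $\Lambda^{\rho_i}(\bigoplus\mathcal O(b_j))$, whose summands have degree at most $b_1+\dots+b_{\rho_i}$. Thus
$$\sum_{i'\le i}r_{i'}\nu_{i'}\le b_1+\dots+b_{\rho_i},\quad\text{with equality for }i=l.$$
Let $\nu^{(1)}\ge\dots\ge\nu^{(c)}$ be the numbers $\nu_i$ repeated $r_i$ times. The function $\rho\mapsto b_1+\dots+b_\rho$ is concave, and the partial sums of the $\nu^{(j)}$ are linear between consecutive $\rho_i$. So $P_\rho:=\sum_{j\le\rho}(b_j-\nu^{(j)})\ge0$ for all $\rho$, and $P_c=0$. With $\beta_j=b_j-\nu^{(j)}$, Abel summation gives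
$$\sum b_j^2-\sum(\nu^{(j)})^2=\sum\beta_j^2+2\sum_j\beta_j\nu^{(j)}=\sum\beta_j^2+2\sum_{j<c}P_j\big(\nu^{(j)}-\nu^{(j+1)}\big)\ge\sum\beta_j^2 .$$
Hence $\sum_ir_i\nu_i^2\le\sum b_j^2$, with equality only if $(\nu^{(j)})=(b_j)$.

**Step 2 (everything is an equality).** By (Bog), $ch_2(Q_i)\cdot H^{n-2}\le\frac{c_1(Q_i)^2H^{n-2}}{2r_i}=\frac12r_i\nu_i^2H^n$. With Lemma 7,
$$\tfrac12\sum b_j^2H^n=ch_2(N_X)H^{n-2}=\sum_ich_2(Q_i)H^{n-2}\le\tfrac12\sum_ir_i\nu_i^2H^n\le\tfrac12\sum b_j^2H^n.\tag{3}$$
So $(\nu^{(j)})=(b_j)$, in particular $\nu_i\in\mathbb Z$, and $ch_2(Q_i)H^{n-2}=\frac12r_i\nu_i^2H^n$ for each $i$.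

**Step 3 ($Q_i\cong I_{Z_i}(\nu_i)$ with $\operatorname{codim}Z_i\ge3$ or $Z_i=\emptyset$).** The purpose is to identify the stable pieces. Let $E=Q_i^{**}$. It is reflexive with the same $c_1$, and $\mu$-stable: a subsheaf of $E$ meets $Q_i$ in a subsheaf of the same rank and $c_1$. Moreover $ch_2(E)=ch_2(Q_i)+[\Theta]$, with $\Theta$ the effective codimension-$2$ cycle of $E/Q_i$. By (Bog) for $E$ and Step 2, $[\Theta]\cdot H^{n-2}\le0$, so $\Theta=0$ and $E/Q_i$ is supported in codimension $\ge3$. The sheaf $E'=E(-\nu_i)$ has $c_1=0$ and
$$ch_2(E')H^{n-2}=\big(\tfrac12r_i\nu_i^2-r_i\nu_i^2+\tfrac12r_i\nu_i^2\big)H^n=0.$$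

Apply (MR) successively $n-2$ times: choose general smooth members of $|a_1H|,|a_2H|,\dots$ with $a_1,a_2,\dots\gg0$, each on the previous intersection. At each step the restriction stays $\mu$-stable by (MR), and it stays reflexive, being the restriction of a reflexive sheaf to a general member of a base-point-free system. Since the sheaf being restricted is torsion-free, multiplication by the equation of the integral Cartier divisor is injective on it, so restriction equals derived restriction and Chern characters restrict. We reach a smooth surface $S$ with $E'|_S$ reflexive, hence locally free, and $\mu$-stable, with $c_1=0$ and $ch_2(E'|_S)=a_1\cdots a_{n-2}\,ch_2(E')H^{n-2}=0$, so $c_2=0$. By the Lefschetz theorem for $\pi_1$ (each divisor is ample in a variety of dimension $\ge3$) and (BL), $\pi_1(S)=\pi_1(X)=1$. By (Don), $E'|_S$ comes from an irreducible representation of the trivial group, so $r_i=1$. Thus $E$ is a reflexive sheaf of rank one, that is, a line bundle, with $c_1=\nu_iH$, so $E=\mathcal O_X(\nu_i)$ and $Q_i=I_{Z_i}(\nu_i)$ with $\operatorname{codim}Z_i\ge3$ or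 $Z_i=\emptyset$.

**Step 4 (the filtration splits).** We show $\mathcal N_i\cong\bigoplus_{j\le i}\mathcal O_X(\nu_j)$ by induction; $i=0$ is trivial. Suppose it holds for $i-1$. Applying $\operatorname{Hom}(-,\mathcal O(\nu_j))$ to $0\to I_{Z_i}(\nu_i)\to\mathcal O(\nu_i)\to\mathcal O_{Z_i}(\nu_i)\to0$ gives the exact sequence
$$H^1(X,\mathcal O(\nu_j-\nu_i))\to\operatorname{Ext}^1(I_{Z_i}(\nu_i),\mathcal O(\nu_j))\to\operatorname{Ext}^2(\mathcal O_{Z_i}(\nu_i),\mathcal O(\nu_j)).$$
The left term is $0$ by (1). The right term is $0$ by the local-to-global spectral sequence, since $\mathcal{E}xt^q(\mathcal O_{Z_i},\mathcal O)=0$ for $q<3\le\operatorname{codim}Z_i$. Hence $\operatorname{Ext}^1(Q_i,\mathcal N_{i-1})=0$ and $\mathcal N_i\cong\mathcal N_{i-1}\oplus I_{Z_i}(\nu_i)$. Now $\mathcal N_i$ is reflexive, as the kernel of $N_X\to N_X/\mathcal N_i$ from a locally free to a torsion-free sheaf. So its summand $I_{Z_i}$ is reflexive, and $Z_i=\emptyset$. For $i=l$ we get $N_X\cong\bigoplus_{j=1}^c\mathcal O_X(k_j)$ with $(k_j)=(b_j)$ and $k_j\ge1$. $\square$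

## 8. Lifting the summands of $N_X^*$ to forms: end of the proof of Theorem B

The $j$-th summand of $N_X^*=\bigoplus\mathcal O_X(-k_j)$ is an equation of $X$ only modulo $I_X^2$. We lift it to all orders along $X$, and then show that functions on the formal neighborhood are forms. Let $I=I_X$, $\mathcal O=\mathcal O_{\mathbb P^N}$, and
$$\hat{\mathcal S}_k=\varprojlim_\nu H^0\big((\mathcal O/I^\nu)(k)\big),\qquad\hat{\mathcal S}=\bigoplus_k\hat{\mathcal S}_k\supset\mathcal S.$$
The inclusion holds because a form vanishing to all orders along $X$ is zero. Since $X$ is smooth, $I^\mu/I^{\mu+1}=S^\mu N_X^*$.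

**Lemma 10.** $\hat{\mathcal S}=\mathcal S$.

*Proof.* **Step 1 ($\hat{\mathcal S}$ embeds degreewise into a domain).** The purpose is to be able to cancel. Fix $y\in X$ and a linear form $\lambda$ with $\lambda(y)\ne0$. Let $0\ne\sigma\in\hat{\mathcal S}_k$, and let $\mu$ be maximal such that $\sigma$ is zero in $H^0((\mathcal O/I^\mu)(k))$. Then $\sigma$ has a nonzero leading class in $H^0(S^\mu N_X^*(k))$. Its germ at $y$ is nonzero, since this is a section of a vector bundle on the integral $X$, and by Krull's theorem it stays nonzero in the $\mathfrak m_y$-adic completion. Now $\sigma/\lambda^k$ defines an element of $\varprojlim_\nu\mathcal O_y/I_y^\nu$, hence of $\hat{\mathcal O}_{\mathbb P^N,y}$ (as $I_y\subset\mathfrak m_y$), and its image in the completion of $\mathcal O_y/I_y^{\mu+1}$ is nonzero by what was said. So $\sigma\mapsto\sigma/\lambda^k$ embeds $\hat{\mathcal S}_k$ into the domain $\hat{\mathcal O}_{\mathbb P^N,y}$, compatibly with products.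

**Step 2 (growth).** The purpose is to show that $\hat{\mathcal S}_k$ is asymptotically no larger than $\mathcal S_k$. The $I$-adic filtration of $\hat{\mathcal S}_k$ has zero intersection, and its $\mu$-th graded piece injects into $H^0(S^\mu N_X^*(k))$. As $N_X^*=\bigoplus\mathcal O_X(-k_j)$,
$$\dim\hat{\mathcal S}_k\le\sum_{\mu\in\mathbb Z_{\ge0}^c}h^0\big(\mathcal O_X(k-\textstyle\sum\mu_jk_j)\big).$$
Here $h^0(\mathcal O_X(t))=0$ for $t<0$, so the sum is finite because $k_j\ge1$, and $h^0(\mathcal O_X(t))=\deg X\,\frac{t^n}{n!}+O((t+1)^{n-1})$ for $t\ge0$. There are $O(k^c)$ terms, so the errors contribute $O(k^{N-1})$. The main part is a Riemann sum: with $u_j=\mu_jk_j$ it is asymptotic to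
$$\frac{\deg X}{\prod k_j}\int_{u\in\mathbb R_{\ge0}^c,\ \sum u_j\le k}\frac{(k-\sum u_j)^n}{n!}\,du=\frac{\deg X}{\prod k_j}\cdot\frac{k^{n+c}}{(n+c)!}.$$
By the self-intersection formula $c_c(N_X)=\deg X\cdot H^c$, while $c_c(N_X)=\prod k_j\,H^c$. As $H^c\ne0$ ($n\ge c$), $\prod k_j=\deg X$. Hence $\dim\hat{\mathcal S}_k\le\frac{k^N}{N!}+o(k^N)$.

**Step 3 (every $\sigma\in\hat{\mathcal S}_m$ is a fraction).** Suppose no homogeneous $b\in\mathcal S\setminus0$ satisfies $b\sigma\in\mathcal S$. Then $\mathcal S_k\oplus\mathcal S_{k-m}\to\hat{\mathcal S}_k$, $(a,b)\mapsto a+b\sigma$, is injective, so $\dim\hat{\mathcal S}_k\ge2\frac{k^N}{N!}+o(k^N)$, contradicting Step 2. So $b\sigma=a$ with $a,b\in\mathcal S$ homogeneous, $b\ne0$; by Step 1 we may cancel common factors and assume $a,b$ coprime.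

**Step 4 (the denominator is constant).** If $b$ is not constant, let $b_1$ be an irreducible factor and $y\in X\cap V(b_1)$, which is nonempty as $n\ge1$. Dehomogenizing at $y$, $a\in b_1\hat{\mathcal O}_{\mathbb P^N,y}\cap\mathcal O_{\mathbb P^N,y}=b_1\mathcal O_{\mathbb P^N,y}$ by faithful flatness. So $V(b_1)\subset V(a)$ near $y$, hence everywhere since $V(b_1)$ is irreducible, and $b_1\mid a$: a contradiction. So $b$ is constant and $\sigma\in\mathcal S$. $\square$

**Step 5 (lifting to forms).** The purpose is to produce $c$ equations. Let $\sigma_j\in H^0(N_X^*(k_j))=H^0((I/I^2)(k_j))$ be the section given by the $j$-th summand. For $\nu\ge2$, the obstruction to lifting a section from $(I/I^\nu)(k_j)$ to $(I/I^{\nu+1})(k_j)$ lies in $H^1(X,S^\nu N_X^*(k_j))$, a sum of groups $H^1(X,\mathcal O_X(t))=0$ by (1). So $\sigma_j$ lifts to $\varprojlim H^0((I/I^\nu)(k_j))\subset\hat{\mathcal S}_{k_j}=\mathcal S_{k_j}$. That is, there is $g_j\in H^0(\mathbb P^N,I(k_j))$ with class $\sigma_j$.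

**Step 6 (the $g_j$ cut out $X$).** The $\sigma_j$ generate $I/I^2$, so by Nakayama the $g_j$ generate $I$ at each point of $X$. Hence $X$ is open and closed in $W=V(g_1,\dots,g_c)$. Any other irreducible component of $W$ would have dimension $\ge n$, hence meet $X$ (as $2n\ge N$), a contradiction. So $X=V(g_1,\dots,g_c)$ scheme-theoretically, and by the remark after Definition 3 it is a complete intersection. As $X$ is non-degenerate, $k_j\ge2$. $\blacksquare$ (Theorem B, and with it Theorem A)

## 9. Sharpness, a converse, and quadratic manifolds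

**Sharpness.** $d\le\frac n2$ does not suffice. The Grassmannian $\mathbb G(1,4)\subset\mathbb P^9$ ($n=6$, $c=3$, degree $5$) and the spinor variety $S^{10}\subset\mathbb P^{15}$ ($n=10$, $c=5$, degree $12$) are smooth, non-degenerate and cut out by quadrics, so $d=c=\frac n2$. A non-degenerate complete intersection of codimension $c$ has degree $\ge2^c$, i.e. $\ge8$, resp. $\ge32$. So they are not complete intersections.

**Converse to Theorem B.** Let $X$ be a smooth non-degenerate complete intersection of type $(k_1,\dots,k_c)$ with $n-c\ge2$ and $\sum(k_j-1)\le n-2$. Then for general $x$ the scheme $Y_x$ (formed with the $c$ defining equations) is a smooth complete intersection in $\mathbb P^{n-1}$ of type $\bigcup_j\{2,3,\dots,k_j\}$, of positive dimension.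

*Proof.* We count equations and compare with the dimension in Lemma 4. Let $x\in U$. The scheme $Y_x$ is defined by $\sum(k_j-1)\le n-2$ forms of these degrees in $\mathbb P^{n-1}$, so it is nonempty. By Lemma 4 it is smooth of pure dimension $-K_X\cdot\ell-2=n-1-\sum(k_j-1)\ge1$. So its codimension equals the number of equations, the forms are a regular sequence with smooth zero scheme of positive dimension, and they generate its saturated ideal. $\square$

**Corollary (quadratic manifolds).** Let $X^n\subset\mathbb P^{n+c}$ be smooth, irreducible, non-degenerate, $c\ge1$, $n-c\ge4$, cut out scheme-theoretically by quadrics. Then $X$ is a complete intersection if and only if, for general $x$, the scheme of lines $Y_x\subset\mathbb P^{n-1}$ (formed with $c$ of the quadrics) is a complete intersection not contained in a hyperplane.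

*Proof.* Here all $D_i=2$, so $s=c$, $s-c=0$, and $\dim Y_x\ge n-1-c\ge3$.

**Step 1 ("if").** This is Theorem B(ii), since $s-c=0\le p$ and $p\ge1$.

**Step 2 ("only if").** We first find the type. If some $k_j\ge3$, every quadric would map to $H^0(\mathcal O_X(2-k_j))=0$ in the summand $\mathcal O_X(-k_j)$, and quadrics could not generate $N_X^*=\bigoplus\mathcal O_X(-k_j)$. So the type is $(2,\dots,2)$, and $\sum(k_j-1)=c\le n-2$. By Lemma 4(a),(d), for $x\in U$ the scheme $Y_x$ is the reduced scheme of lines through $x$, whichever equations $F_i$ are used. So the converse above applies to it: it is a complete intersection whose ideal is generated by quadrics, and hence it lies in no hyperplane. $\blacksquare$
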